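# The second Lyapunov exponent of the Jacobi–Perron algorithm in high dimension

## 1. The point all of whose digits are 1

Take a pair $(\omega_1,\omega_2)\in(0,1)^2$, divide by the first coordinate and throw away integer parts:
$$T(\omega_1,\omega_2)=\Big(\frac{\omega_2}{\omega_1}-a_1,\ \frac1{\omega_1}-a_2\Big),\qquad a_1=\Big\lfloor\frac{\omega_2}{\omega_1}\Big\rfloor,\quad a_2=\Big\lfloor\frac1{\omega_1}\Big\rfloor .$$
Let us look for a fixed point with $a_1=a_2=1$. With $\beta=1/\omega_1$, the equations $\omega_1=\beta\omega_2-1$ and $\omega_2=\beta-1$ give $\omega_2=\beta^{-1}+\beta^{-2}$ and $\beta^3=\beta^2+\beta+1$. So $\beta\approx1.8393$ and $\omega\approx(0.5437,\,0.8393)$. The digits are right: $\omega_2/\omega_1\approx1.54$ and $1/\omega_1\approx1.84$.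

One step of $T$ can be written $(1,\omega_1,\omega_2)^T=\omega_1B\,(1,T(\omega))^T$ with
$$B=\begin{pmatrix}1&0&1\\1&0&0\\1&1&0\end{pmatrix},\qquad \det(xI-B)=x^3-x^2-x-1 .$$
The first columns of $B^0,B^1,B^2,\dots$ are the integer vectors $(q,p_1,p_2)$
$$(1,0,0),\ (1,1,1),\ (2,1,2),\ (4,2,3),\ (7,4,6),\ (13,7,11),\ (24,13,20),\dots$$
and $(p_1/q,p_2/q)$ approximates $\omega$. The errors $(p_1-q\omega_1,\,p_2-q\omega_2)$ at $q=4$ and $q=24$ are about $(-0.17,-0.36)$ and $(-0.05,-0.14)$, so even after multiplication by $q$ the error shrinks. Here is the reason. The linear map $(x_0,x_1,x_2)\mapsto(x_1-\omega_1x_0,\,x_2-\omega_2x_0)$ kills $(1,\omega)$, which is the eigenvector of $B$ for $\beta$, so the errors are governed by the other two eigenvalues. The cubic is negative at its local maximum $x=-\frac13$, so it has one real root. The other two are complex conjugate, and since the three roots have product $1$, they have modulus $\beta^{-1/2}\approx0.74<1$. On the logarithmic scale, the powers $B^n$ have exponents $\log\beta\approx0.61$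 and, twice, $-\frac12\log\beta\approx-0.30$.

The same can be done with $d$ coordinates. Divide $\omega_2,\dots,\omega_d$ and $1$ by $\omega_1$ and remove integer parts. The point $\omega_i=\beta^{-1}+\dots+\beta^{-i}$, where $\beta\in(1,2)$ is a root of
$$f(x)=x^{d+1}-x^d-\dots-x-1,$$
is fixed with all digits $1$. Indeed $f(1)=-d<0<1=f(2)$, so $\beta$ exists. The equation $f(\beta)=0$ says $\omega_d=\beta-1<1$. Finally $\omega_{i+1}/\omega_1=1+\omega_i$ and $1/\omega_1=1+\omega_d$. The step matrix has characteristic polynomial $f$ (it encodes the recursion $u_{m+1}=u_m+\dots+u_{m-d}$, as we will see in Section 3).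

Where are the other $d$ roots? We have $(x-1)f(x)=x^{d+2}-2x^{d+1}+1$. For $R>1$ close to $1$, $2R^{d+1}>R^{d+2}+1$, since the two sides agree at $R=1$ and have derivatives $2d+2>d+2$ there. By Rouché's theorem $(x-1)f(x)$ has $d+1$ zeros in $|x|<R$ for all such $R$, hence in $|x|\le1$. One of them is $x=1$. On $|x|=1$ a zero satisfies $|x-2|=1$, so $x=1$, and $f(1)\ne0$. Thus $f$ has $d$ zeros in $|x|<1$. For these, $|x|^{d+1}|2-x|=1$ and $|2-x|<3$, so
$$-\frac{\log3}{d+1}<\log|x|<0 .$$
At this fixed point the first exponent lies in $(0,\log2)$. The second exponent $\lambda_2$ is negative, and $d\,\lambda_2$ stays bounded.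

The scale $1/d$ is natural for every orbit. Each step matrix has determinant $\pm1$, so the $d+1$ exponents add up to $0$. If the first one is of order $1$, the other $d$ have average $-\lambda_1/d$. Is the second exponent of a typical point, too, a negative number of order $1/d$? That is the subject of these notes, and the answer is no.

## 2. Lyapunov exponents of the Jacobi–Perron cocycle

Fix $d\ge2$.

**Definition (Jacobi–Perron algorithm).** The map $T=T_d$ on $[0,1]^d$ is defined for Lebesgue-a.e. $\omega=(\omega_1,\dots,\omega_d)$ with $\omega_1\ne0$ by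
$$a_i=\Big\lfloor\frac{\omega_{i+1}}{\omega_1}\Big\rfloor\ (1\le i\le d-1),\qquad a_d=\Big\lfloor\frac1{\omega_1}\Big\rfloor,$$
$$T(\omega)=\Big(\frac{\omega_2}{\omega_1}-a_1,\dots,\frac{\omega_d}{\omega_1}-a_{d-1},\ \frac1{\omega_1}-a_d\Big).$$
Let $B(\omega)\in GL(d+1,\mathbb Z)$ be the matrix with $(1,\omega)^T=\omega_1B(\omega)(1,T(\omega))^T$. Indexing coordinates by $0,\dots,d$, column $0$ of $B$ is $(a_d,1,a_1,\dots,a_{d-1})^T$, column $i$ is $e_{i+1}$ for $1\le i\le d-1$, and column $d$ is $e_0$. Its determinant is $\pm1$. Put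
$$M_n(\omega)=B(\omega)B(T\omega)\cdots B(T^{n-1}\omega).$$
The columns $(q^{(i)}(n),p_1^{(i)}(n),\dots,p_d^{(i)}(n))$ of $M_n$ give the rational points $(p_1^{(i)}/q^{(i)},\dots,p_d^{(i)}/q^{(i)})$, which are the Jacobi–Perron approximations to $\omega$.

We take as given that $T$ has a unique absolutely continuous invariant probability measure $\mu$, and that $\mu$ is ergodic.

**Definition (Lyapunov exponents).** Write $\varsigma_1(M)\ge\varsigma_2(M)\ge\cdots$ for the singular values of a matrix $M$. The exponents $\lambda_1(d)\ge\dots\ge\lambda_{d+1}(d)$ are the numbers with $\lambda_j(d)=\lim_n\frac1n\log\varsigma_j(M_n(\omega))$ for $\mu$-a.e. $\omega$.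

The conjecture, stated in "On Almost Everywhere Strong Convergence of Multidimensional Continued Fraction Algorithms", is that as $d\to\infty$
$$\lambda_1(d)\to\lambda_1^{JP}\qquad\text{and}\qquad\lambda_2(d)\,d\to\lambda_2^{JP}<0$$
with finite real constants $\lambda_1^{JP},\lambda_2^{JP}$. It is false, because its second half fails.

**Main Theorem.** There are absolute constants $c,C>0$ and $d_*$ such that:

1. $\frac12\log2\le\lambda_1(d)\le C$ for all $d\ge2$.
2. $\sum_{j\ge2}\max(\lambda_j(d),0)\ge c\log\log d$ for $d\ge d_*$.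
3. Hence $\lambda_2(d)>0$ and $d\,\lambda_2(d)\ge c\log\log d$ for $d\ge d_*$. So $d\lambda_2(d)\to+\infty$, and no finite limit $\lambda_2^{JP}$, let alone a negative one, exists.

Whether $\lambda_1(d)$ converges is not decided here; it is not needed, since the conjecture is a conjunction. Nor is there a conflict with Section 1: one fixed point has measure zero.

Part 3 follows from part 2: the sum in part 2 has $d$ terms, each at most $\max(\lambda_2,0)$. For part 2 we look at the other end of the spectrum. Since $|\det M_n|=1$, $\sum_j\lambda_j=0$. With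
$$\sigma_k:=-(\lambda_{d+1}+\lambda_d+\dots+\lambda_{d+2-k})$$
we get
$$\sigma_k\le\sum_j\max(-\lambda_j,0)=\sum_j\max(\lambda_j,0).\tag{1}$$
If $\lambda_1$ stays bounded while $\sigma_k$ becomes large for a suitable $k=k(d)$, then the positive exponents with index $\ge2$ must carry the excess. So there are two jobs: bound $\lambda_1$ from above uniformly in $d$, and make $\sigma_k$ at least $c\log\log d$. The number $\sigma_k$ is the growth rate of $k$-dimensional volumes under the inverse cocycle $M_n^{-1}$.

We use the following textbook facts.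

* (L1) $\|\wedge^kA\|=\varsigma_1(A)\cdots\varsigma_k(A)\le\|A\|^k$. If $A$ is $N\times N$ with $|\det A|=1$, then $\|\wedge^kA^{-1}\|=\|\wedge^{N-k}A\|$.
* (L2) If $Z$ is a $k\times N$ matrix, $\det(ZZ^T)$ is the squared norm of the wedge of its rows. Moreover $ZA(ZA)^T\le\|A\|^2ZZ^T$ and $\det(ZA(ZA)^T)\le\|\wedge^kA\|^2\det(ZZ^T)$. Here $X\le Y$ for symmetric matrices means that $Y-X$ is positive semidefinite.
* (L3) If $0<X\le Y$ then $\det X\le\det Y$. If $P\ge0$ and $X\le Y$ then $\mathrm{tr}(PX)\le\mathrm{tr}(PY)$.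
* (L4) If $G>0$ then $\det(G+gg^T)=(1+g^TG^{-1}g)\det G$, and (Sherman–Morrison) $(G+gg^T)^{-1}=G^{-1}-\dfrac{G^{-1}gg^TG^{-1}}{1+g^TG^{-1}g}$.
* (L5) (Paley–Zygmund) If $Y\ge0$ and $0<EY$, $EY^2<\infty$, then $P(Y\ge\frac12EY)\ge\frac14(EY)^2/EY^2$.

Throughout, $C,c$ are positive absolute constants that may change from place to place; numbered constants are fixed. Lebesgue measure on $[0,1]^d$ is written $P$, and null sets are ignored.

## 3. Particles on the unit interval

The map $T$ shifts coordinates: coordinate $i+1$ becomes coordinate $i$. It is easier to follow each coordinate under a permanent name.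

Write $\omega(m)=T^m\omega$, let $a_i(m)$ be the digits at time $m$, and put
$$x_m=\omega_1(m),\qquad\beta_m=1/x_m>1,\qquad I_m=\mathbf 1[a_d(m)\ge2].$$
Then $a_d(m)=\lfloor\beta_m\rfloor\ge1+I_m$, and $\beta_m\ge2$ exactly when $I_m=1$. Let $\mathcal P_m$ be the $\sigma$-field generated by the digits at times $<m$.

**Definition (labels).** Coordinate $\omega_i(m)$ gets label $j=m-1-d+i$, and we write $Y_m(j)=\omega_i(m)$ for $m-d\le j\le m-1$. Also $Y_m(m)=1$: particle $m$ is born at time $m$ at position $1$. The particle with label $m-d$ is the *driver* at time $m$. Thus $x_m=Y_m(m-d)$, and the definition of $T$ reads, for $m-d+1\le j\le m$,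
$$Y_{m+1}(j)=\beta_mY_m(j)-\alpha_m(j),\qquad\alpha_m(j)=\lfloor\beta_mY_m(j)\rfloor ,$$
with $\alpha_m(m)=a_d(m)$ and $\alpha_m(m-d+i)=a_i(m)$ for $1\le i\le d-1$. After time $m$ the driver disappears.

So all particles move under the same map $y\mapsto\{\beta_my\}$, whose slope is dictated by the oldest particle. Take $d=2$ and $\omega=(0.4,\,0.92)$. At time $0$ the driver is particle $-2$ at $0.4$, particle $-1$ is at $0.92$, and particle $0$ is born at $1$. With $\beta_0=2.5$, particle $-1$ goes to $2.3$ (digit $2$, position $0.3$) and particle $0$ goes to $2.5$ (digit $2$, position $0.5$). So $T(\omega)=(0.3,0.5)$. The two digits are equal, and the order $0.92<1$ has been preserved as $0.3<0.5$.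

**The columns of $M_m$.** Let $u_m$ ($m\ge0$) be column $0$ of $M_m$, and for $-d\le j<0$ let $u_j$ be column $j+1+d$ of $M_0=\mathrm{Id}$. From $M_{m+1}=M_mB(\omega(m))$ and the shape of $B$, column $i$ of $M_{m+1}$ is column $i+1$ of $M_m$ for $1\le i\le d-1$, and column $d$ of $M_{m+1}$ is column $0$ of $M_m$. By induction, column $i\ge1$ of $M_m$ is $u_{m-1-d+i}$: it carries the same label as coordinate $i$. Column $0$ of $B$ then gives
$$u_{m+1}=\sum_{j=m-d+1}^{m}\alpha_m(j)u_j+u_{m-d}.\tag{2}$$
Let $q_j$ be the first coordinate of $u_j$. Then $q_j=0$ for $j<0$, $q_0=1$, and $q_{m+1}\ge a_d(m)q_m$. So $(q_j)$ is nondecreasing, and $q_m\ge1$ for $m\ge0$.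

**The norm of $M_n$.** Iterating the definition of $B$, $(1,\omega)^T=\big(\prod_{l<n}x_l\big)M_n(1,\omega(n))^T$, with nonnegative entries throughout. Since the left side has entries $\le1$, the entries of $u_n$ are at most $\prod_{l<n}\beta_l$. The same bound holds for $u_j$, $0\le j\le n$, because $\beta_l>1$, and trivially for the unit vectors $u_j$ with $j<0$. So all entries of $M_n$ are $\le\prod_{l<n}\beta_l$. The first row gives $\prod_{l<n}\beta_l=q_n+\sum_jq_jY_n(j)\le(d+1)q_n$. Hence
$$(d+1)^{-1}\prod_{l<n}\beta_l\le\|M_n\|\le(d+1)\prod_{l<n}\beta_l.\tag{3}$$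

## 4. The law of the present given the past digits

Which configurations $\omega(m)$ are compatible with a given list of past digits, and how are they distributed? Try $d=2$, one step, digits $a_1=a_2=1$. A point $y\in(0,1)^2$ has one candidate preimage: $\beta=y_2+1$, $w=(1/\beta,\,(y_1+1)/\beta)$. It lies in the unit square exactly when $y_1+1<y_2+1$, that is, $y_1<y_2$. With $a_1=0,a_2=1$ instead, $w_2=y_1/\beta<1$ holds automatically. So the image is the triangle $\{y_1<y_2\}$ when the two digits agree and the full square when $a_1<a_2$. When $a_1>a_2$ there is no preimage at all. Past digits leave a trace only as order relations between particles that have had equal digits since the younger was born.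

**Definition (order relation).** Let $E_m$ be the set of pairs $(j,j')$ with $m-d\le j<j'\le m-1$, $j'\ge0$, and $\alpha_l(j)=\alpha_l(j')$ for all $j'\le l\le m-1$. It is $\mathcal P_m$-measurable. For $(j,j')\in E_m$ call $j$ a *child* of $j'$ and $j'$ a *parent* of $j$ at time $m$.

The child is the older particle, and it sits to the left of its parent. In the example of Section 3, $-1$ is a child of $0$ at time $1$.

**Lemma 1.** Conditionally on $\mathcal P_m$, $\omega(m)=w$ has density proportional to $\big(1+\sum_jr_jw_j\big)^{-(d+1)}$ on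
$$D=D_m=\{w\in(0,1)^d:\ w_j<w_{j'}\ \text{for all }(j,j')\in E_m\}$$
(coordinates indexed by labels), where $r_j=q_j/q_m\in[0,1]$.

**Step 1: the image of a cylinder is $D_m$.** We show by induction that $T^m$ maps each rank-$m$ cylinder of positive measure bijectively (mod $0$) onto its $D_m$. For $m=0$, $E_0=\emptyset$ and this is clear. Suppose it holds for $m$ and fix digits at time $m$. A point $y\in(0,1)^d$, with labels $m-d+1,\dots,m$, has exactly one candidate preimage $w$ with these digits. Put $\beta=y_m+a_d$; the positions are $w_j=(y_j+\alpha_m(j))/\beta$ for $m-d+1\le j\le m-1$, and $1/\beta$ for the driver. Note that $1=(y_m+\alpha_m(m))/\beta$. We list the conditions for $w\in D_m$.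

* Positions must be $<1$. For a non-driver $j\le m-1$ this says $y_j+\alpha_m(j)<y_m+\alpha_m(m)$. For the driver it says $1<y_m+a_d$, which is true if $a_d\ge1$ and impossible if $a_d=0$.
* For pairs $(j,j')\in E_m$ with $j$ not the driver: $y_j+\alpha_m(j)<y_{j'}+\alpha_m(j')$.
* For pairs $(m-d,j')\in E_m$: $1<y_{j'}+\alpha_m(j')$, which is true if $\alpha_m(j')\ge1$ and impossible if $\alpha_m(j')=0$. The driver is the oldest particle, so it occurs only as the smaller element of a pair.

For $y\in(0,1)^d$, an inequality $y_j+\alpha_m(j)<y_{j'}+\alpha_m(j')$ is automatic if $\alpha_m(j)<\alpha_m(j')$ and impossible if $\alpha_m(j)>\alpha_m(j')$. In case of equality it means $y_j<y_{j'}$. The pairs with equality are the pairs of $E_m$ not involving the driver with equal digits at time $m$, together with the pairs $(j,m)$ with equal digits at time $m$. These form exactly $E_{m+1}$. So the image is empty or equal to $D_{m+1}$.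

**Step 2: the density.** The inverse branch $w\mapsto\omega$ is the projective map $(1,\omega)\propto M_m(1,w)$. Put $L(w)=q_m+\sum_jq_jw_j$ (first row of $M_m$ applied to $(1,w)$). The linear map $M_m$, of determinant $\pm1$, sends $s(1,w)$ to $sL(w)\,(1,\omega)$. In the coordinates $(s,w)$ Lebesgue measure is $s^d\,ds\,dw$, so invariance of volume reads $s^d=(sL)^d\cdot L\cdot J$, with $J$ the Jacobian of $w\mapsto\omega$. Hence $J=L^{-(d+1)}$. Since $P$ is uniform, the conditional density is proportional to $L^{-(d+1)}$; divide by $q_m$ inside. $\square$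

**Lemma 2.** For all $m\ge0$ and $\epsilon\in(0,1)$:

* (a) $P(I_m=1\mid\mathcal P_m)\ge\frac12$.
* (b) $P(\max_i\omega_i(m)\ge1-\epsilon\mid\mathcal P_m)\le d\epsilon$.
* (c) $P(\min_i\omega_i(m)<\epsilon\mid\mathcal P_m)\le(d^2+2d)\epsilon\le2d^2\epsilon$.
* (d) $T^m_*P$ has density $\le C_d:=(d+1)^{d+1}d!$.
* (e) $E\log^p\beta_m\le C(1+\log d)^p$ for $p=2,4$.
* (f) For $s\ge1$: $P\big(\sum_{l=m}^{m+s-1}I_l<s/4\mid\mathcal P_m\big)\le e^{-s/8}$.

*Proof.* (a) The driver is the oldest particle, so it has no children. Given the other coordinates it ranges over an interval $(0,c)$ with $c\le1$, with nonincreasing density. So it is $\le\frac12$ with probability $\ge\frac12$.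

(b) The map $w\mapsto(1-\epsilon)w$ sends $D$ into $D\cap\{\max<1-\epsilon\}$, has Jacobian $(1-\epsilon)^d\ge1-d\epsilon$, and does not decrease the weight $(1+r\cdot w)^{-(d+1)}$. Change variables.

(c) The map $\psi(w)=\epsilon+(1-\epsilon)w$ (coordinatewise) sends $D$ into $D\cap\{\min\ge\epsilon\}$, and $1+r\cdot\psi(w)\le1+d\epsilon+r\cdot w\le(1+d\epsilon)(1+r\cdot w)$. So the probability of $\{\min\ge\epsilon\}$ is at least $(1-\epsilon)^d(1+d\epsilon)^{-(d+1)}$. If $d(d+1)\epsilon\le1$ this is $\ge(1-d\epsilon)(1-d(d+1)\epsilon)\ge1-(d^2+2d)\epsilon$. Otherwise the claim is trivial. Finally $d^2+2d\le2d^2$ as $d\ge2$.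

(d) The weight is $\le1$ and $\ge(d+1)^{-(d+1)}$, and $|D|\ge1/d!$ since $D$ contains all $w$ that increase with the label. So each conditional density is $\le C_d$, and $T^m_*P$ is an average of them.

(e) By (c), $P(\log\beta_m>s)=P(x_m<e^{-s})\le\min(1,2d^2e^{-s})$. With $L=\log(2d^2)$, $E\log^p\beta_m\le L^p+\int_0^\infty p(L+u)^{p-1}e^{-u}\,du\le C(1+\log d)^p$.

(f) $I_l$ is $\mathcal P_{l+1}$-measurable, and by (a) $E[e^{-I_l}\mid\mathcal P_l]\le\frac{1+e^{-1}}2=e^{-1/2}\cosh\frac12\le e^{-1/2+1/8}=e^{-3/8}$. Iterating, $E[e^{-\sum I_l}\mid\mathcal P_m]\le e^{-3s/8}$. Markov's inequality gives the bound $e^{s/4-3s/8}=e^{-s/8}$. $\square$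

All our estimates are under $P$, while the exponents are defined $\mu$-a.e. The next lemma connects the two.

**Lemma 3.** The Lyapunov limits hold $P$-a.e. Moreover $\lambda_1=\lim_n\frac1n\sum_{l<n}E\log\beta_l$, and for $1\le k\le d$
$$\tfrac1nE\log\|\wedge^kM_n^{-1}\|\to\sigma_k .$$

**Step 1: from $\mu$ to $P$.** Let $\Lambda$ be the set where the limits hold; $\mu(\Lambda)=1$. Since $M_n(\omega)=B(\omega)M_{n-1}(T\omega)$ with $B(\omega)$ invertible, the singular values of $M_n(\omega)$ and $M_{n-1}(T\omega)$ differ by factors bounded independently of $n$. So $T^{-1}\Lambda=\Lambda$ mod $0$. By Lemma 2(d), preimages of null sets are null, so $T^{-m}\Lambda=\Lambda$ mod $0$ for all $m$. The Cesàro averages $f_N$ of the densities of $T^m_*P$, $m<N$, are bounded by $C_d$. Let $f\in L^\infty$ be a weak-$*$ limit point along $N_i\to\infty$. For each Borel $A$, $\int_Af=\lim_i\frac1{N_i}\sum_{m<N_i}P(T^{-m}A)$. Replacing $A$ by $T^{-1}A$ changes the averages by at most $1/N_i$. So $f\,dx$ is a $T$-invariant absolutely continuous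 probability, and by uniqueness it is $\mu$. Taking $A=\Lambda^c$, $P(\Lambda^c)=\int_{\Lambda^c}f=\mu(\Lambda^c)=0$.

**Step 2: from a.e. limits to means.** By Lemma 2(e), $\frac1n\sum_{l<n}\log\beta_l$ is bounded in $L^2(P)$ for fixed $d$, hence uniformly integrable. By (3) it converges $P$-a.e. to $\lambda_1$. So its means converge to $\lambda_1$, which in particular is finite. By (L1), $\|\wedge^kM_n^{-1}\|=\|\wedge^{d+1-k}M_n\|$. This is $\ge1$, since $\wedge^{d+1-k}M_n$ is a nonzero integer matrix, and it is $\le\max(1,\|M_n\|)^{d+1}$. So by (3), $\frac1n\log\|\wedge^kM_n^{-1}\|$ is uniformly integrable. It converges a.e. to $\sigma_k$ because the largest $k$ singular values of $M_n^{-1}$ are the inverses of the smallest $k$ of $M_n$. $\square$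

Two consequences: $\sigma_k\ge0$, and, since $E\log\beta_l\ge\frac12\log2$ by Lemma 2(a), $\lambda_1\ge\frac12\log2$. This is the lower bound in part 1 of the Main Theorem.

## 5. Volumes under the backward recursion

For a covector $\ell$ put $v_j=\ell(u_j)$. The vector $M_m^T\ell$ is, up to a permutation of coordinates, the *state* at time $m$: the window $(v_j)_{m-d\le j\le m}$. By (2),
$$v_{m-d}=v_{m+1}-\sum_{j=m-d+1}^{m}\alpha_m(j)v_j ,\tag{4}$$
which is the step from the state at time $m+1$ to the state at time $m$. Going from time $n$ to time $0$ applies $(M_n^{-1})^T$, which has the singular values of $M_n^{-1}$. So $\sigma_k$ measures how fast $k$-dimensional volumes grow when a linear recursion of order $d+1$, with the digits as coefficients, is run backward.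

Fix $k\le d$. Choose $k$ independent standard Gaussian states at time $n$, independent of $\omega$, and run (4) backward. Let $g_j\in\mathbb R^k$ be the vector of the $k$ values at label $j$, and put
$$W_\tau=\sum_{j=\tau-d}^{\tau}g_jg_j^T .$$
If $Z_\tau$ is the $k\times(d+1)$ matrix with columns $g_j$, then $W_\tau=Z_\tau Z_\tau^T$, and $\det W_\tau$ is the squared norm of the wedge of the $k$ states at time $\tau$ by (L2).

Given $\omega$, $Z_\tau$ is a standard Gaussian matrix times an invertible matrix. Any $k$ of its columns form a Gaussian matrix times a $(d+1)\times k$ matrix of rank $k$, which is a.s. invertible. So a.s. any $k$ of the vectors $g_j$ in a window are linearly independent. All matrices inverted below contain at least $k$ such terms $g_jg_j^T$ with positive coefficients, so they are positive definite.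

**Where a factor $k$ comes from.** Pretend that, given the future, the digits $\alpha_m(j)$ were independent with variances at least $v$. Let $g=g_{m-d}$ be the new vector and $G=\sum_{j=m-d+1}^mg_jg_j^T$. By (4), $E[gg^T\mid\text{future}]\ge v\,G$, so
$$E[g^TG^{-1}g\mid\text{future}]\ge v\,\mathrm{tr}(G^{-1}G)=vk .$$
By (L4), adding $gg^T$ to $G$ multiplies the determinant by $1+g^TG^{-1}g$. So one would expect a gain of about $\log(1+vk)$ per step, unbounded in $k$.

**Where this stops working.** There are two gaps in the pretence.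

The first is the randomness. Try to use Lemma 1 at time $m$ itself: condition on $\mathcal P_m$, on the driver, on the positions of the particles that act as parents, and on $\omega(m+1)$. Take $d=3$ and $\omega=(0.4,0.7,0.92)$. The digits at time $0$ are $1,2,2$, and $T(\omega)=(0.75,0.3,0.5)$ for the particles $-2,-1,0$. The digits of $-1$ and $0$ agree, so $-1$ is a child of $0$ and must lie below it. Given that the parent is at $0.5$ and the driver at $0.75$, every admissible position of particle $-1$ is below $0.5<0.75$, so its digit at time $1$ is forced to be $0$. One cannot say that only a few particles are affected, because the vectors $g_j$ are whatever the future made them, and all their weight might sit on such particles. We need nondegenerate digits for a prescribed set of labels, simultaneously.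

The cure is a lag: we condition on the past only up to time $m-t$ and let the expanding dynamics wash out the constraint before time $m$. The price is that the youngest $2t$ labels are not controlled.

The second gap is the Gram matrix. Since the youngest labels are not controlled, the fresh noise is only comparable to $\sum g_jg_j^T$ over the older labels. If these carry a negligible part of $W_\tau$, the noise proves nothing. For example, with $k=1$, $g_j=0$ at all controlled labels and $g_{m+1}=1$, it is zero. In Section 8 we show that if $\sigma_k$ were small, then after each block the newly created vectors would dominate the window with high probability, and they lie at controlled labels for the next block.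

## 6. Digits that the future does not determine

Let $t:=\lfloor d/64\rfloor$ be the lag. From now on $d$ is large enough that $t\ge1$ and $d(d+1)2^{-t/4}\le1$.

**How uneven preimage counts can be.** If a particle starts uniformly in $(0,c)$ at time $m-t$ and we learn where it ends, its position just before is chosen among preimages. The weight of each choice is the number of ways to get there from $(0,c)$. We need these weights to be comparable.

Let $m\ge t$, $0<c\le1$, $\Phi_0=\mathbf 1_{[0,c)}$. For $0\le i\le t$ and $z\in[0,1)$, let $\Phi_i(z)$ be the number of $x\in[0,c)$ carried to $z$ by the composition of the maps $y\mapsto\{\beta_ly\}$, $l=m-t,\dots,m-t+i-1$. Put $\Phi_i=0$ on $[1,\infty)$. Then for $z\in[0,1)$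
$$\Phi_{i+1}(z)=\sum_{a\ge0}\Phi_i\Big(\frac{z+a}\beta\Big),\qquad\beta=\beta_{m-t+i}.$$
For example, take $c=\frac12$ and slopes $1.5$, $2.5$, $2.5$. After one step $\Phi_1=\mathbf 1_{[0,0.75)}$. After two, $\Phi_2(z)=\#\{a\ge0:z+a<1.875\}$, which is $2$ for $z<0.875$ and $1$ otherwise. After three, $\Phi_3(0)=\Phi_2(0)+\Phi_2(0.4)+\Phi_2(0.8)=6$ and $\Phi_3(1^-)=\Phi_2(0.4^-)+\Phi_2(0.8^-)=4$. The ratio max/min went from $2$ to $1.5$.

To control this ratio, define $\Xi_0=2$ and
$$\Xi_{l+1}=1+\frac{\Xi_l}{1+I_l}.$$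
Then $\Xi_l\ge2$ and $\Xi_l$ is $\mathcal P_l$-measurable. By Lemma 2(a), $E[\Xi_{l+1}\mid\mathcal P_l]\le1+\frac34\Xi_l$, so $E\,\Xi_l\le4$ for all $l$ by induction.

**Lemma 4.** If $c\prod_{l=m-t}^{m-1}\beta_l\ge1$, then $\inf_{[0,1)}\Phi_t\ge1$ and $\max\Phi_t\le\Xi_m\inf_{[0,1)}\Phi_t$.

*Proof.* By induction each $\Phi_i$ is a nonincreasing right-continuous step function with integer values. Put $\overline\Phi_i=\Phi_i(0)$ and $\underline\Phi_i=\Phi_i(1^-)=\inf_{[0,1)}\Phi_i$. Then
$$\overline\Phi_{i+1}=\sum_{a\ge0}\Phi_i(a/\beta),\qquad\underline\Phi_{i+1}=\sum_{1\le a\le\beta}\Phi_i\big((a/\beta)^-\big).$$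
The latter is at least $\sum_{a\ge1}\Phi_i(a/\beta)=\overline\Phi_{i+1}-\overline\Phi_i$, and also at least $\lfloor\beta\rfloor\underline\Phi_i$. So if $\underline\Phi_i>0$,
$$\frac{\overline\Phi_{i+1}}{\underline\Phi_{i+1}}\le1+\frac{\overline\Phi_i}{\underline\Phi_{i+1}}\le1+\frac{\overline\Phi_i/\underline\Phi_i}{\lfloor\beta\rfloor}\le1+\frac{\overline\Phi_i/\underline\Phi_i}{1+I_{m-t+i}}.$$
This is the recursion of $\Xi$. It remains to see how the ratio starts. If $c=1$, it is $1$ at $i=0$. If $c<1$, then as long as $\underline\Phi_i=0$ we have $\Phi_i=\mathbf 1_{[0,c_i)}$ with $c_i=c\prod_{l=m-t}^{m-t+i-1}\beta_l<1$. At the first step with $\beta c_i\ge1$, $\Phi_{i+1}(z)=\#\{a\ge0:z+a<\beta c_i\}$. So $\underline\Phi_{i+1}=\lfloor\beta c_i\rfloor\ge1$ and $\overline\Phi_{i+1}=\lceil\beta c_i\rceil\le2\underline\Phi_{i+1}$. The hypothesis ensures that this happens by step $t$. So when the ratio is first defined, at some time $l$, it is $\le2\le\Xi_l$. Afterwards it is dominated by the recursion of $\Xi$, which is monotone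 in $\Xi$. $\square$

**Controlled labels.** Let $m\ge2d$ and $\mathcal J_m=\{m-d+1,\dots,m-2t\}$. These labels are $\ge0$ and alive at time $m-t$. Let $\mathcal K_m$ be generated by $\mathcal P_{m-t}$ and by the positions $Y_{m-t}(j)$ of all alive $j\notin\mathcal J_m$. The drivers at times $m-t,\dots,m$ have labels $m-t-d,\dots,m-d$, so none is in $\mathcal J_m$. Hence, step by step, $\beta_{m-t},\dots,\beta_m$ are $\mathcal K_m$-measurable. So are the trajectories up to time $m+1$, and the digits at times $m-t,\dots,m$, of all particles outside $\mathcal J_m$, including those born at times $m-t,\dots,m$. Let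
$$\mathcal H_m=\sigma(\mathcal K_m,\ \omega(m+1)).$$
This contains the entire future after time $m$. For $j\in\mathcal J_m$ let $c_j$ be the minimum of $1$ and of $Y_{m-t}(j')$ over parents $j'\notin\mathcal J_m$ of $j$ at time $m-t$.

**Definition (good time).** $\mathcal G_m\in\mathcal K_m\subset\mathcal H_m$ is the event that all of the following hold:

* (i) $\sum_{l=m-2t}^{m-t-1}I_l\ge t/4$;
* (ii) no $j\in\mathcal J_m$ has a child at time $m-t$;
* (iii) $c_j\ge2^{-t/4}$ for all $j\in\mathcal J_m$;
* (iv) $\sum_{l=m-t}^{m-1}I_l\ge t/4$;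
* (v) $\Xi_m\le16$;
* (vi) $I_m=1$.

Condition (vi) is there because a slope $\beta_m<2$ may determine the digit: if $y\ge\beta_m-1$, then $y+a<\beta_m$ only for $a=0$.

**Proposition 5.** There are absolute $p_1,v_0>0$ (with $v_0=\frac1{128}$) such that on $\mathcal G_m$, for all $\mathcal H_m$-measurable $z,w_j$ in a Euclidean space,
$$P\Big(\Big|z+\sum_{j\in\mathcal J_m}\alpha_m(j)w_j\Big|^2\ge v_0\sum_{j\in\mathcal J_m}|w_j|^2\ \Big|\ \mathcal H_m\Big)\ge p_1 .$$
The same holds if $\mathcal H_m$ is enlarged by a variable independent of $\omega$. Moreover $\alpha_m(j)$ is $\mathcal H_m$-measurable for $j\notin\mathcal J_m$.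

The last statement was noted above. The rest takes three steps.

**Step 1: given $\mathcal K_m$, the controlled particles are almost uniform on a box.** By (ii) there are no order constraints inside $\mathcal J_m$, and no constraint bounds a particle of $\mathcal J_m$ from below. By Lemma 1 at time $m-t$, given $\mathcal K_m$ the positions $(w'_j)_{j\in\mathcal J_m}$ have density proportional to $\big(1+R+\sum_{\mathcal J_m}r_jw'_j\big)^{-(d+1)}$ on $\prod_j(0,c_j)$, with $R\ge0$ known. For $j\in\mathcal J_m$, $j\le m-2t$, so by (i)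
$$r_j\le\frac{q_{m-2t}}{q_{m-t}}\le\prod_{l=m-2t}^{m-t-1}(1+I_l)^{-1}\le2^{-t/4}.$$
So max/min of the density is at most $(1+d2^{-t/4})^{d+1}\le\exp(d(d+1)2^{-t/4})\le e$.

**Step 2: given the future as well, the digits are almost independent.** Given $\mathcal K_m$, all $j\in\mathcal J_m$ move under the same known piecewise affine map, the composition of $y\mapsto\{\beta_ly\}$ for $m-t\le l\le m$. Its slope is the constant $\prod_{l=m-t}^m\beta_l$, and each particle moves without influence from the others in $\mathcal J_m$. All of them survive to time $m+1$. Given $\mathcal K_m$, passing to $\mathcal H_m$ adds exactly their images $y_j=Y_{m+1}(j)$. Hence, given $\mathcal H_m$, $(w'_j)$ is supported on $\prod_j\mathcal S_j$, where $\mathcal S_j$ is the finite set of preimages of $y_j$ in $[0,c_j)$. The weights are proportional to the density, because the slope is constant. So the conditional law is $\ge e^{-1}\nu$, with $\nu$ uniform on $\prod_j\mathcal S_j$. An independent additional variable changes nothing.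

Under $\nu$ the digits $\alpha_m(j)$, $j\in\mathcal J_m$, are independent. With $c=c_j$ in the definition of $\Phi_t$, $\nu(\alpha_m(j)=a)\propto\Phi_t((y_j+a)/\beta_m)$ for $0\le a<A_j$, where $A_j=\#\{a\ge0:y_j+a<\beta_m\}\ge\lfloor\beta_m\rfloor\ge2$ by (vi). By (iii) and (iv), $c_j\prod_{l=m-t}^{m-1}\beta_l\ge2^{-t/4}2^{t/4}=1$. So Lemma 4 and (v) show that the weights have max/min ratio $\le16$, and each probability is at least $1/(16A_j)$. Since $\mathrm{Var}\,X=\min_uE(X-u)^2$, comparison with the uniform law on $\{0,\dots,A_j-1\}$ gives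
$$\theta_j^2:=\mathrm{Var}_\nu\,\alpha_m(j)\ge\frac1{16}\cdot\frac{A_j^2-1}{12}\ge\frac{A_j^2}{256}\ge\frac1{64},$$
where the middle inequality is $64A_j^2\ge256$. With $\zeta_j=\alpha_m(j)-E_\nu\alpha_m(j)$ we have $|\zeta_j|\le A_j$, so $E_\nu\zeta_j^4\le A_j^2\theta_j^2\le256\,\theta_j^4$.

**Step 3: second and fourth moments.** Put $\zeta=\sum\zeta_jw_j$, $V_j=\theta_j^2|w_j|^2$, $V=\sum V_j\ge\frac1{64}\sum|w_j|^2$, $z'=z+E_\nu\sum\alpha_m(j)w_j$ and $Y=|z'+\zeta|^2$. Then $E_\nu Y=|z'|^2+V$. If $E_\nu Y=0$ then $V=0$, all $w_j=0$, and the claim is trivial. Otherwise expand $|\zeta|^4$; by independence and centering only terms with all indices equal or equal in pairs survive: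
$$E_\nu|\zeta|^4=\sum_jE_\nu\zeta_j^4|w_j|^4+\sum_{i\ne j}\theta_i^2\theta_j^2\big(|w_i|^2|w_j|^2+2\langle w_i,w_j\rangle^2\big)\le256\sum V_j^2+3\sum_{i\ne j}V_iV_j\le259V^2 .$$
So $E_\nu Y^2\le E_\nu(|z'|+|\zeta|)^4\le8(|z'|^4+259V^2)\le8\cdot259\,(E_\nu Y)^2$. By (L5), $\nu(Y\ge\frac12E_\nu Y)\ge1/(32\cdot259)$, and $\frac12E_\nu Y\ge\frac12V\ge\frac1{128}\sum|w_j|^2$. Since the conditional law is $\ge e^{-1}\nu$, take $p_1=1/(32\cdot259\,e)$. $\square$

## 7. Good times are frequent, and $\lambda_1$ is bounded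

**Lemma 6.** For $m\ge2d$, $P(\text{(i)–(iv) not all satisfied})\le\epsilon_d:=Cd^2e^{-cd}$. With $r:=t$ and any $\tau\ge2d+r$,
$$P\big(\#\{m\in[\tau-r,\tau-1]:\mathcal G_m\text{ holds}\}<r/16\big)\le\eta_d,\qquad\eta_d:=e^{-r/8}+\frac8r+r\epsilon_d\le\frac Cd .$$

**Step 1: conditions (i)–(iv).** Conditions (i) and (iv) each fail with probability $\le e^{-t/8}$ by Lemma 2(f). Failure of (iii) forces $\min_i\omega_i(m-t)<2^{-t/4}$, which by Lemma 2(c) has probability $\le2d^22^{-t/4}$.

For (ii), suppose $j\in\mathcal J_m$ has a child $j''$ at time $m-t$. The two have equal digits at times $j,\dots,m-t-1$, hence at times $j,\dots,j+t-1$, since $j\le m-2t$. So their distance at time $j$, which is $1-Y_j(j'')$, is multiplied by $\prod_{l=j}^{j+t-1}\beta_l$ and stays $<1$. Thus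
$$1-Y_j(j'')\le\prod_{l=j}^{j+t-1}\beta_l^{-1},$$
which is $\le2^{-t/4}$ unless $\sum_{l=j}^{j+t-1}I_l<t/4$. Since $j''\ge m-t-d\ge j-d$, $Y_j(j'')$ is a coordinate of $\omega(j)$. So by Lemma 2(b) and (f), for each $j$ the probability is $\le d2^{-t/4}+e^{-t/8}$. A union over $j$ costs a factor $d$.

**Step 2: conditions (v) and (vi).** Checking $I_m=0$ and $I_m=1$ separately, $\Xi_{m+1}-\Xi_m=1-\frac12\Xi_mI_m$. Sum over the $r$ times $m\in[\tau-r,\tau-1]$: since $\Xi_\tau\ge0$, $\sum\Xi_mI_m\le2r+2\Xi_{\tau-r}$. Thus $\#\{I_m=1,\ \Xi_m>16\}\le r/8+\Xi_{\tau-r}/8$. If $\sum I_m\ge r/4$ and $\Xi_{\tau-r}\le r/2$, then $\#\{I_m=1,\ \Xi_m\le16\}\ge\frac r4-\frac r8-\frac r{16}=\frac r{16}$. The two conditions fail with probability at most $e^{-r/8}$ (Lemma 2(f)) and $4/(r/2)=8/r$ (Markov and $E\,\Xi_{\tau-r}\le4$). Add the union bound $r\epsilon_d$ for (i)–(iv). $\square$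

The same lag argument, applied to a single particle, bounds $\lambda_1$.

**Lemma 7.** There are absolute $C_1,d_1$ with $E\log^2\beta_m\le C_1$ for $d\ge d_1$, $m\ge2d$. Consequently $\lambda_1(d)\le\sqrt{C_1}$ for $d\ge d_1$, and part 1 of the Main Theorem holds.

*Proof.* We want the density of $x_m$, the position of particle $m-d$ at time $m$. Condition on $\mathcal P_{m-t}$ and on all positions at time $m-t$ except that of particle $m-d$. The numbers $\beta_{m-t},\dots,\beta_{m-1}$ are then known, because their drivers have labels $<m-d$. So $\Xi_m$ is known as well. Let $c$ be the minimum of $1$ and of the positions of the parents of $m-d$ at time $m-t$. Consider the (known) event that (i) and (iv) hold, particle $m-d$ has no child at time $m-t$, and $c\ge2^{-t/4}$. Its complement has probability $\le Cd^2e^{-cd}$ by Step 1 of Lemma 6, applied to the label $j=m-d$: it satisfies $0\le m-d\le m-2t$, and its children have labels $\ge m-t-d\ge j-d$.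

On this event the position of $m-d$ at time $m-t$ has a density on $(0,c)$ proportional to $(A+r_{m-d}w)^{-(d+1)}$ with $A\ge1$ known and $r_{m-d}\le2^{-t/4}$. So its max/min is $\le e$, and the density is $\le e/c$. Pushing forward by the known map of slope $\prod_{l=m-t}^{m-1}\beta_l$, $x_m$ has conditional density at $z$ at most
$$\frac{e\,\Phi_t(z)}{c\prod_{l=m-t}^{m-1}\beta_l}=\frac{e\,\Phi_t(z)}{\int_0^1\Phi_t}\le\frac{e\max\Phi_t}{\inf\Phi_t}\le e\,\Xi_m,$$
using $\int_0^1\Phi_t=c\prod\beta_l$ and Lemma 4. Then $P(\log\beta_m>s\mid\cdot)\le\min(1,e\,\Xi_me^{-s})$. With $L=1+\log\Xi_m$ the conditional expectation of $\log^2\beta_m$ is at most $L^2+2L+2=\log^2\Xi_m+4\log\Xi_m+5\le5\Xi_m+5$, since $\log x\le x$ and $\log^2x\le x$ for $x\ge1$. As $E\,\Xi_m\le4$, this contributes at most $25$. By Cauchy–Schwarz the complementary event contributes at most $(E\log^4\beta_m)^{1/2}(Cd^2e^{-cd})^{1/2}$, which is bounded by Lemma 2(e).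

By Lemma 3, $\lambda_1$ is the limit of averages of $E\log\beta_l\le(E\log^2\beta_l)^{1/2}$. The finitely many $l<2d$ have finite means and do not matter, so $\lambda_1\le\sqrt{C_1}$. For the finitely many $d<d_1$, $\lambda_1(d)<\infty$ by Lemma 3. The lower bound was shown after Lemma 3. $\square$

## 8. Gram matrices in blocks

We return to the vectors $g_j$ of Section 5 and include the Gaussian data in $\mathcal H_m$; Proposition 5 allows this. For $m\le n-1$, $g_j$ with $j\ge m+1-d$ is $\mathcal H_m$-measurable. It depends only on the data and on digits at times $\ge m+1$, which are functions of $\omega(m+1)$.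

**Parameters.** Let $r=t=\lfloor d/64\rfloor$, $h=d-3t$, $b=d+1-h=3t+1$. Then $r\le b\le h$, $b\le4r$, and $h\ge k$ when $k\le d/2$. For a block $\tau\to\tau-b$ put
$$H=\sum_{j=\tau-d}^{\tau-d+h-1}g_jg_j^T,\qquad O=W_\tau-H,\qquad N_s=\sum_{j=\tau-d-s}^{\tau-d-1}g_jg_j^T .$$
So $H$ is the part of the window at low labels, $O$ is the part at the $b$ highest labels, and $N_s$ collects the first $s$ vectors newly produced in the block.

* (A) $W_{\tau-b}=H+N_b$, because the window at time $\tau-b$ consists of the labels $\tau-b-d,\dots,\tau-b$, and $\tau-b=\tau-d+h-1$.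
* (B) Step $s$ ($0\le s<b$) takes place at time $m=\tau-1-s$ and produces $g_{m-d}$, so $N_{s+1}=N_s+g_{m-d}g_{m-d}^T$. For $s<r$, all labels in $H$ and $N_s$ lie in $[\tau-d-s,\ \tau-3t-1]\subset\mathcal J_m=[\tau-d-s,\ \tau-1-s-2t]$. All labels in $H,O,N_s$ are $\ge m+1-d$, so these matrices are $\mathcal H_m$-measurable.
* (C) The state at $\tau$ is $Q^T$ applied to the state at $\tau-b$ (up to permutations), where $Q=M_b(\omega(\tau-b))$. By (3), $\|Q\|\le e^{\Theta_\tau}$ with $\Theta_\tau=\log(d+1)+\sum_{l=\tau-b}^{\tau-1}\log\beta_l\ge0$. So $W_\tau\le e^{2\Theta_\tau}W_{\tau-b}$ by (L2). By Lemma 7 and Minkowski's inequality, with $C_2=1+\sqrt{C_1}$, for $d$ large and $\tau-b\ge2d$,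
$$E\Theta_\tau\le(E\Theta_\tau^2)^{1/2}\le\log(d+1)+b\sqrt{C_1}\le C_2b .$$

**The budget.** Let $n=Jb+3d$, $\tau_i=n-ib$ for $0\le i\le J$ (so $\tau_J=3d$), and $\Delta_i=\log\det W_{\tau_{i+1}}-\log\det W_{\tau_i}$ for $0\le i<J$. By (C), $\Delta_i\ge-2k\Theta_{\tau_i}$. By (L2) and (L1), $\Delta_i\le2\log\|\wedge^kQ^{-1}\|=2\log\|\wedge^{d+1-k}Q\|\le2(d+1)\Theta_{\tau_i}$. So $\Delta_i$ is integrable. Since $\det W_{3d}\le\|M_{3d}\|^{2k}\det W_0$ and $\det W_0\le\|\wedge^kM_n^{-1}\|^2\det W_n$,
$$\sum_{i<J}\Delta_i=\log\frac{\det W_{3d}}{\det W_n}\le2k\log\|M_{3d}\|+2\log\|\wedge^kM_n^{-1}\| .$$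
$E\log\|M_{3d}\|<\infty$ does not depend on $J$, and $n/J\to b$. So Lemma 3 gives
$$\limsup_{J\to\infty}\frac1J\sum_{i<J}E\Delta_i\le2\sigma_kb .\tag{5}$$
A small $\sigma_k$ is thus a bound on how much log-volume the blocks may create.

**Proposition 8.** There is an absolute $A$ such that for all $k\ge1$ and $d\ge\exp(Ak^5)$ with $d\ge A$,
$$\sigma_k(d)>S(k):=\frac{p_1}{256}\log(1+v_0k)-2 .$$

The constant $A$ is chosen large enough for finitely many requirements, stated as they come up. In particular all earlier "$d$ large" conditions hold and $k\le d/2$. If $S:=S(k)<0$, the claim follows from $\sigma_k\ge0$. So assume $S\ge0$, and suppose for contradiction that $\sigma_k\le S$. Set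
$$\varepsilon=\min\Big(\frac18,\frac1{8k^2C_2^2}\Big),\qquad\delta=\frac{2C_2}\varepsilon,\qquad\kappa=e^{-\delta b}.$$
By (5), for $J$ large, $\frac1J\sum_{i<J}E\Delta_i\le(2S+1)b$. Below $\tau=\tau_i$, and the block index is often omitted. Since $\tau_i-b\ge3d$, all earlier results apply to the times in question.

**Step 1: the total size of the updates is bounded.** We want to follow determinants from $H$ onward, but $H$ itself may be tiny compared with $W_\tau$, and then the budget (5) says nothing. So we keep a small multiple of $O$. Put, for $0\le s\le b$,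
$$G_s=H+\kappa O+N_s,$$
and for $0\le s<b$ let $q_s=g^TG_s^{-1}g$, with $g$ the vector produced at step $s$ (the symbol $q_s$ is reused here; the denominators $q_j$ no longer occur). By (L4),
$$\Gamma:=\sum_{s<b}\log(1+q_s)=\log\det G_b-\log\det G_0\ge0 .$$
As $\kappa\le1$, $G_0\ge\kappa W_\tau$. By (A) and (C), $G_b\le W_\tau+N_b\le2e^{2\Theta_\tau}W_{\tau-b}$. Hence
$$0\le\Gamma\le\Delta+k\delta b+k\log2+2k\Theta_\tau .$$
Averaging, $\frac1J\sum_iE\Gamma_i\le C_3b$ with $C_3=2S+1+k\delta+k+2kC_2\le A'k^3$ for an absolute $A'$; recall that $\delta\le Ck^2$ and $S\le Ck$.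

**Step 2: the old part $H$ is forgotten.** We measure how much of $G_s$ is still due to $H$ by $a_s=\mathrm{tr}(G_s^{-1}H)$, which is $\le k$ since $H\le G_s$. Put $X=G_s^{-1/2}g$ and $\tilde H=G_s^{-1/2}HG_s^{-1/2}$. By Sherman–Morrison,
$$a_s-a_{s+1}=\frac{X^T\tilde HX}{1+|X|^2}\ge0,\qquad|X|^2=q_s .$$
So $a_s$ drops visibly whenever the new vector has a sizable component in the directions where $H$ matters, unless $q_s$ is huge. Fresh digits supply the first, and Step 1 limits the second.

Let $s<r$ and $m=\tau-1-s$. On $\mathcal G_m$ apply Proposition 5 to $\tilde H^{1/2}G_s^{-1/2}g$. By (4) this equals $z+\sum_{\mathcal J_m}\alpha_m(j)w_j$ with $w_j=-\tilde H^{1/2}G_s^{-1/2}g_j$ and $z$ $\mathcal H_m$-measurable. By (B),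
$$\sum_{j\in\mathcal J_m}|w_j|^2\ge\mathrm{tr}\big(\tilde H\,G_s^{-1/2}(H+N_s)G_s^{-1/2}\big)\ge\mathrm{tr}(\tilde H^2)\ge\frac{(\mathrm{tr}\,\tilde H)^2}k=\frac{a_s^2}k .$$
So $P(X^T\tilde HX\ge v_0a_s^2/k\mid\mathcal H_m)\ge p_1$ on $\mathcal G_m$.

Let $F=\{a_r\ge\varepsilon\}$. On $F$, $a_s\ge\varepsilon$ for all $s\le r$, by monotonicity. Also $\{a_s\ge\varepsilon\}\in\mathcal H_m$. With Lemma 6,
$$E\,\#\{s<r:\ a_s\ge\varepsilon,\ \mathcal G_m,\ X^T\tilde HX\ge v_0\varepsilon^2/k\}\ge p_1E\big[\mathbf 1_F\,\#\{s<r:\mathcal G_m\}\big]\ge p_1\frac r{16}\big(P(F)-\eta_d\big).$$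
For any $K>0$, $E\,\#\{s<r:q_s>K\}\le E\Gamma/\log(1+K)$. A step counted in the display with $q_s\le K$ has $a_s-a_{s+1}\ge\frac{v_0\varepsilon^2}{k(1+K)}$, and $\sum_{s<r}(a_s-a_{s+1})\le k$. So
$$k\ge\frac{v_0\varepsilon^2}{k(1+K)}\Big[\frac{p_1r}{16}\big(P(F)-\eta_d\big)-\frac{E\Gamma}{\log(1+K)}\Big].$$
Solving for $P(F)$, averaging over blocks and using $b\le4r$,
$$\frac1J\sum_iP(F_i)\le\eta_d+\frac{16k^2(1+K)}{p_1v_0\varepsilon^2r}+\frac{64\,C_3}{p_1\log(1+K)} .$$
Choose $K$ with $\log(1+K)=192\,C_3/(p_1\varepsilon)$, so that the last term is $\varepsilon/3$. Since $C_3\le A'k^3$ and $1/\varepsilon\le Ck^2$, we have $\log(1+K)\le A''k^5$. As $r\ge d/128$, the second term is at most $Ck^6e^{A''k^5}/d$, and $\eta_d\le C/d$. Both are $\le\varepsilon/3$ if $d\ge\exp(Ak^5)$ with $A$ large. So the average of $P(F_i)$ is $\le\varepsilon$.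

**Step 3: the new vectors dominate the next window.** On $F^c\cap\{2\Theta_\tau\le\delta b\}$ the largest eigenvalue of $G_r^{-1/2}HG_r^{-1/2}$ is at most its trace $a_r<\varepsilon$. So
$$H\le\varepsilon G_r\le\varepsilon(H+\kappa W_\tau+N_b)\le2\varepsilon W_{\tau-b},$$
because $\kappa W_\tau\le e^{2\Theta_\tau-\delta b}W_{\tau-b}\le W_{\tau-b}$ and $H+N_b=W_{\tau-b}$. Hence $N_b\ge(1-2\varepsilon)W_{\tau-b}\ge\frac12W_{\tau-b}$. As $b\le h$, the $h$ smallest labels of the window at time $\tau-b$ contain those of $N_b$. So, writing $H_{\tau_i}$ for the matrix $H$ of the block starting at $\tau_i$ and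
$$R_i:=\{H_{\tau_i}\ge\tfrac12W_{\tau_i}\},$$
the event $R_{i+1}$ holds. By Markov, $P(2\Theta_\tau>\delta b)\le2C_2/\delta=\varepsilon$. Together with Step 2, and counting $i=0$ as lost,
$$\frac1J\sum_{i<J}P(R_i^c)\le2\varepsilon+\frac1J .$$

**Step 4: the volumes grow too fast.** Now the pretence of Section 5 can be made real. In the block $\tau=\tau_i$ put $G'_s=H+N_s$ and $q'_s=g^TG_s'^{-1}g$; $H$ is positive definite since $h\ge k$. On $R_i$, $\det H\ge2^{-k}\det W_\tau$. By (A), $W_{\tau-b}\ge H+N_r$. So on $R_i$, by (L4),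
$$\Delta_i\ge\log\det(H+N_r)-\log\det W_\tau\ge\sum_{s<r}\log(1+q'_s)-k\log2 .$$
On $\mathcal G_m$ use Proposition 5 for $G_s'^{-1/2}g$, with $w_j=-G_s'^{-1/2}g_j$. By (B), $\sum_{\mathcal J_m}|w_j|^2\ge\mathrm{tr}\big(G_s'^{-1/2}(H+N_s)G_s'^{-1/2}\big)=\mathrm{tr}(\mathrm{Id}_k)=k$. So $P(q'_s\ge v_0k\mid\mathcal H_m)\ge p_1$ on $\mathcal G_m$. Since $R_i\in\mathcal H_m$, Lemma 6 gives
$$E\Big[\mathbf 1_{R_i}\sum_{s<r}\log(1+q'_s)\Big]\ge p_1\log(1+v_0k)\,\frac r{16}\,\big(P(R_i)-\eta_d\big).$$
On $R_i^c$ we use $\Delta_i\ge-2k\Theta_{\tau_i}$ and Cauchy–Schwarz: $E[\mathbf 1_{R_i^c}2k\Theta_{\tau_i}]\le2kC_2b\,P(R_i^c)^{1/2}$. Average over $i$, using Jensen's inequality for the concave square root, and let $J\to\infty$: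
$$(2S+1)b\ge p_1\log(1+v_0k)\,\frac r{16}\,(1-2\varepsilon-\eta_d)-k\log2-2kC_2b\sqrt{2\varepsilon} .$$
Here $r\ge b/4$ and $1-2\varepsilon-\eta_d\ge\frac12$. Also $2kC_2\sqrt{2\varepsilon}\le1$ by the choice of $\varepsilon$, and $k\log2\le b$ for $A$ large. Dividing by $b$,
$$2S+1\ge\frac{p_1}{128}\log(1+v_0k)-2=2(S+2)-2=2S+2,$$
a contradiction. $\square$

## 9. Letting the number of volumes grow with the dimension

Part 1 of the Main Theorem was proved in Lemma 7. For part 2, take $k=\lfloor((\log d)/A)^{1/5}\rfloor$. For large $d$, $k\ge1$ and $d\ge\exp(Ak^5)$, so Proposition 8 and (1) give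
$$\sum_{j\ge1}\max(\lambda_j(d),0)\ge\sigma_k(d)\ge\frac{p_1}{256}\log(1+v_0k)-2\ge c\log\log d .$$
Since $0<\lambda_1(d)\le C$, removing the term $j=1$ costs only a constant. For large $d$, with a smaller $c'>0$,
$$\sum_{j=2}^{d+1}\max(\lambda_j(d),0)\ge c'\log\log d .$$
This is part 2. The sum has $d$ terms, each at most $\max(\lambda_2(d),0)$. Therefore
$$\lambda_2(d)>0\qquad\text{and}\qquad d\,\lambda_2(d)\ge c'\log\log d\longrightarrow+\infty ,$$
which is part 3. So $\lambda_2(d)\,d$ has no finite limit, in particular no negative one, and the conjecture is disproved. $\blacksquare$
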